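\title{Approximating effective resistance by $O(n\log n/\varepsilon)$ cut metrics}

\begin{abstract}
We prove that the effective resistance metric of every connected graph on $n$ vertices is approximated within a factor $1+\varepsilon$ by a nonnegative combination of $O(n\log n/\varepsilon)$ cut metrics. The same holds for every $L_1$ metric on $n$ points, and the cuts can be chosen from any given cut representation. The proof removes a constant fraction of the cuts at a time by a partial coloring argument, applied to a sparse spanner of the square root of the metric. We also construct weighted graphs that need $\Omega(\min\{n/\varepsilon,n^2\})$ cuts, so the bound is optimal up to the factor $\log n$.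
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $G=(V,E)$ be a connected undirected graph on $n$ vertices whose edges $e$ carry conductances $c_e>0$, all equal to $1$ if $G$ is unweighted. For $u,v\in V$ let $\chi_{uv}\in\mathbb R^V$ be the vector with $1$ at $u$, $-1$ at $v$ and $0$ elsewhere. The Laplacian of $G$ is $L_G=\sum_{e=ab\in E}c_e\,\chi_{ab}\chi_{ab}^T$, and the \emph{effective resistance} between $u$ and $v$ is
\[
R_G(u,v)=\chi_{uv}^TL_G^\dagger\chi_{uv},
\]
where $L_G^\dagger$ is the Moore--Penrose pseudoinverse. It is the voltage drop between $u$ and $v$ when a unit current enters the electrical network $G$ at $u$ and leaves at $v$.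

For $S\subseteq V$, the \emph{cut metric} $\delta_S(u,v)$ is $1$ if exactly one of $u,v$ lies in $S$ and $0$ otherwise; $S$ and $V\setminus S$ define the same cut. A combination $d=\sum_{i=1}^Nw_i\delta_{S_i}$ with $w_i\ge0$ labels each vertex by $N$ bits, which record the sets $S_i$ that contain it, and $d$ is a weighted Hamming distance between labels. A metric on a finite set is an \emph{$L_1$ metric}, that is, $d(u,v)=\|\psi(u)-\psi(v)\|_1$ for some map $\psi$ into some $\mathbb R^k$, exactly when it is a nonnegative combination of cut metrics: in one direction take $\psi(u)=(w_i1_{S_i}(u))_i$, and in the other write each coordinate difference $|\psi_j(u)-\psi_j(v)|$ as $\int\delta_{\{x:\,\psi_j(x)>\theta\}}(u,v)\,d\theta$.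

Effective resistance is an $L_1$ metric; Lemma~\ref{lem:forest} recalls an explicit representation. For a tree it uses the $n-1$ cuts obtained by deleting one edge. For the unweighted cycle it uses the $\binom n2$ cuts obtained by deleting two edges, each with weight $1/n$. For the unweighted complete graph, $L_G\chi_{uv}=n\chi_{uv}$, so $R_G(u,v)=2/n$ for $u\ne v$ and $R_G=\frac1n\sum_x\delta_{\{x\}}$. How many cuts are needed in general if a small error is allowed? Say that $d'$ \emph{$(1+\varepsilon)$-approximates} $d$ if
\[
d(u,v)\le d'(u,v)\le(1+\varepsilon)\,d(u,v)\qquad\text{for all }u,v\in V.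
\]
It is known that $O(n\log n/\varepsilon^2)$ weighted cuts suffice to $(1+\varepsilon)$-approximate $R_G$, and in fact that $O(n/\varepsilon^2)$ suffice for every $L_1$ metric on $n$ points. We quote these bounds only for comparison. The factor $1/\varepsilon^2$ is what independent sampling suggests, since $N$ samples leave an error of order $N^{-1/2}$. It cannot be the right answer for small $\varepsilon$. By Carath\'eodory's theorem for cones, a nonnegative combination of vectors in $\mathbb R^{\binom n2}$ is a nonnegative combination of at most $\binom n2$ of them, so $\binom n2$ cuts represent an $L_1$ metric exactly. At $\varepsilon=1/n$ the quantity $n/\varepsilon^2$ overshoots this by a factor of order $n$, while $n/\varepsilon$ meets it. The conjecture posed in \cite[Conjecture~1.3.3]{notes} is that there is an absolute constant $C$ such that, for every connected graph $G$ on $n$ vertices and every $\varepsilon\in(0,1)$, some nonnegative combination of at most $Cn\log n/\varepsilon$ cut metrics $(1+\varepsilon)$-approximates $R_G$. We prove it. The only property of cut metrics that we use is that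 $\delta_S(u,v)=(1_S(u)-1_S(v))^2$ is a square.

\begin{theorem}\label{thm:upper}
Let $V$ be a set of $n\ge2$ points and let $d$ be a metric on $V$ of the form $d(u,v)=\sum_{i\in I}w_i\,(h_i(u)-h_i(v))^2$, where $I$ is finite, $w_i>0$ and $h_i\colon V\to\mathbb R$. For every $\varepsilon\in(0,1)$ there are $w_i'\ge0$, at most $4\cdot10^6\,n\lceil\log_2n\rceil/\varepsilon$ of them nonzero, such that
\begin{equation}\label{eq:approx}
d(u,v)\le\sum_{i\in I}w_i'\,(h_i(u)-h_i(v))^2\le(1+\varepsilon)\,d(u,v)\qquad\text{for all }u,v\in V.
\end{equation}
\end{theorem}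

\begin{corollary}\label{cor:cuts}
For every connected graph $G$, weighted or not, on $n\ge2$ vertices and every $\varepsilon\in(0,1)$, some nonnegative combination of $O(n\log n/\varepsilon)$ cut metrics $(1+\varepsilon)$-approximates $R_G$. The same holds for every $L_1$ metric on $n$ points, and the cuts may be chosen from any given cut representation.
\end{corollary}

\begin{proof}
An $L_1$ metric on $V$ is a finite sum $\sum_Sw_S\delta_S$ with $w_S>0$; apply Theorem~\ref{thm:upper} with $h_S=1_S$. By Lemma~\ref{lem:forest}, $R_G$ is an $L_1$ metric.
\end{proof}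

\begin{theorem}\label{thm:lower}
Let $n\ge3$ and $\frac1{200(n-1)}\le\varepsilon\le\frac1{400}$. There is a connected graph on $n$ vertices with positive edge weights such that every nonnegative combination of cut metrics that $(1+\varepsilon)$-approximates its effective resistance uses at least $\frac{n-1}{6400\,\varepsilon}$ distinct cuts. For $0<\varepsilon<\frac1{200(n-1)}$ there is such a graph that requires at least $(n-1)^2/32$ distinct cuts.
\end{theorem}

With the bounds quoted above, an $L_1$ metric on $n$ points needs at most $O(\min\{n\log n/\varepsilon,\,n/\varepsilon^2,\,n^2\})$ cuts, and for $n\ge3$ and $\varepsilon\le1/400$ the effective resistance of a weighted graph can need $\Omega(\min\{n/\varepsilon,n^2\})$. We do not settle whether the factor $\log n$ can be removed.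

\section{Effective resistance as a sum of cuts}\label{sec:prelim}

For $U\subseteq V$ let $L[U]$ be the principal submatrix of $L=L_G$ with rows and columns in $U$. For $o\in V$ the matrix $L[V\setminus o]$ is the Laplacian \emph{grounded} at $o$. The matrix-tree theorem states that for a connected multigraph with positive conductances its determinant is $\sum_Tc(T)>0$, where $T$ runs over the spanning trees and $c(T)=\prod_{e\in T}c_e$.

\begin{lemma}\label{lem:ground}
Let $o\in V$ and $\Gamma=L[V\setminus o]^{-1}$. For $x,y\in V\setminus o$ we have $R_G(o,x)=\Gamma_{xx}$ and $R_G(x,y)=\Gamma_{xx}+\Gamma_{yy}-2\Gamma_{xy}$.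
\end{lemma}

\begin{proof}
Let $\chi=\chi_{uv}$, let $\chi'$ be its restriction to $V\setminus o$, and let $\phi$ be the vector $\Gamma\chi'$ extended by $0$ at $o$. The vectors $L\phi$ and $\chi$ agree off $o$ and both have coordinate sum $0$, so $L\phi=\chi$. Hence $\chi^TL^\dagger\chi=\phi^TLL^\dagger L\phi=\phi^TL\phi=\chi^T\phi=\chi'^T\Gamma\chi'$.
\end{proof}

\begin{lemma}\label{lem:forest}
Let $\Theta$ run over the spanning forests of $G$ with two components, and let $S(\Theta)$ be the vertex set of one of the components. Then
\[
R_G=\frac1{\sum_Tc(T)}\sum_\Theta c(\Theta)\,\delta_{S(\Theta)},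
\]
and $R_G$ is an $L_1$ metric.
\end{lemma}

\begin{proof}
Let $u\ne v$. Ground at $v$; Lemma~\ref{lem:ground} and Cramer's rule give $R_G(u,v)=\det L[V\setminus\{u,v\}]/\det L[V\setminus v]$. The numerator is the determinant of the Laplacian of the multigraph $G'$ obtained by identifying $u$ with $v$ and deleting loops, grounded at the identified vertex. A spanning tree of $G'$ is a set of $n-2$ edges of $G$ with no cycle and no path from $u$ to $v$, that is, a forest $\Theta$ with $\delta_{S(\Theta)}(u,v)=1$. The matrix-tree theorem for $G'$ and for $G$ gives the formula and shows $R_G(u,v)>0$. The triangle inequality is inherited from the cut metrics.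
\end{proof}

\section{The idea: halving with chosen signs}\label{sec:idea}

For weights $w=(w_i)_{i\in I}$ with $w_i\ge0$ write $d_w(u,v)=\sum_iw_i(h_i(u)-h_i(v))^2$. Given signs $z_i\in\{-1,0,1\}$, replace $w_i$ by $w_i(1+z_i)$: terms with $z_i=-1$ are deleted, terms with $z_i=1$ are doubled, and no weight becomes negative. If $N$ terms are present, we shall choose $z$ so that a constant fraction of them is deleted while all distances change by a relative error $O(n\log n/N)$. The errors of successive steps grow geometrically, so their sum is dominated by the last one, and we stop when $N$ is of order $n\log n/\varepsilon$. The following example shows why an error proportional to $n/N$, and not to $\sqrt{n/N}$, is within reach.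

\begin{example}\label{ex:euler}
Let $V=\{o\}\cup W$, let $\mathcal E$ be the edge set of an $r$-regular simple graph on $W$ with $r\ge2$ even, and let $d=\sum_{xy\in\mathcal E}\delta_{\{x,y\}}$, a sum of $N=(n-1)r/2$ cuts. With weights $w$ on the edges, and $w_{xy}=0$ for nonedges,
\[
d_w(o,x)=\deg_w(x),\qquad d_w(x,y)=\deg_w(x)+\deg_w(y)-2w_{xy}.
\]
For unit weights, $d(o,x)=r$ and $d(x,y)\ge2r-2$. Independent random signs change $\deg_w(x)$ by a sum of $r$ signs, with standard deviation $\sqrt r$, a relative error of $r^{-1/2}$. Instead, traverse an Euler circuit of each component and give its edges the signs $-1,1,-1,\dots$ in turn. At least half of the edges are deleted. Each passage through a vertex contributes $0$ to its signed degree, except that the first and last edges of a circuit of odd length contribute $-2$. So each degree changes by at most $2$ and each $d(x,y)$ by at most $6$, and the relative error is at most $3/(r-1)=O(n/N)$.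
\end{example}

In the example there are about $n^2/2$ distances to preserve, far more than the $N$ available signs when $r\ll n$. But they are controlled by $n-1$ degrees, for which random signs are poor and which can be balanced because there are few of them, and by the entries $w_{xy}$, which are many but so small that any signs will do. The general argument needs a substitute for the Euler circuit that handles such a mixture of few large and many small constraints (Section~\ref{sec:coloring}), and a substitute for the base point $o$, through which all distances are expressed by $O(n)$ of them (Sections~\ref{sec:spanner} and~\ref{sec:hierarchy}).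

\section{Partial coloring}\label{sec:coloring}

For random signs $x\in\{\pm1\}^N$ the inner product $\langle x,v\rangle$ has standard deviation $\|v\|_2$. The next lemma finds signs for which all of the given inner products are at most $t$, under a condition on the sum of the squared norms alone; single norms may be much larger than $t$, and the number of vectors plays no role.

\begin{lemma}\label{lem:coloring}
Let $v_1,\dots,v_m\in\mathbb R^N$ and $t>0$ satisfy $\sum_j\|v_j\|_2^2\le Nt^2/16$. There is $z\in\{-1,0,1\}^N$ with at least $N/10$ nonzero coordinates and $|\langle z,v_j\rangle|\le t$ for all $j$.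
\end{lemma}

The proof is a pigeonhole argument in which the holes are counted by entropy. For a random variable $Y$ with finitely many values, taken with probabilities $p(y)$, let $H(Y)=\mathbb E\log_2(1/p(Y))$. We use three facts: $H(Y_1,\dots,Y_m)\le\sum_jH(Y_j)$; Gibbs' inequality $H(Y)\le\mathbb E\log_2(1/Q(Y))$ for every probability distribution $Q$; and some value $y$ has $p(y)\ge2^{-H(Y)}$, because a minimum is at most an average.

\begin{proof}
Let $x$ be uniform in $\{\pm1\}^N$, and round each inner product to a grid of mesh $2t$: $Y_j=\lfloor\langle x,v_j\rangle/(2t)+\frac12\rfloor$. We claim that $H(Y_j)\le7q_j$, where $q_j=\|v_j\|_2^2/t^2$.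

Drop the index $j$, put $s=\langle x,v\rangle/t$, and assume $q>0$, since $Y=0$ otherwise. If $Y\ge k\ge1$ then $s\ge2k-1$, and if $Y\le-k$ then $s<-(2k-1)$. As $2k-1\ge k$, we get $|Y|\le|s|$. Also $\mathbb Es^2=q$, and $\mathbb E s^4\le3q^2$ because $\mathbb E\langle x,v\rangle^4=\sum_iv_i^4+3\sum_{i\ne i'}v_i^2v_{i'}^2$. For $a\in(0,1)$, Gibbs' inequality with the distribution $Q(k)=\frac{1-a}{1+a}a^{|k|}$ on $\mathbb Z$ gives
\[
H(Y)\le\log_2\frac{1+a}{1-a}+\mathbb E|Y|\cdot\log_2\frac1a .
\]
If $q\ge1$, take $a=\frac12$. Then $\mathbb E|Y|\le\sqrt q\le q$ and $H(Y)\le\log_23+q\le3q$. If $q<1$, take $a=q/4$. Then $\frac{1+a}{1-a}=1+\frac{2a}{1-a}\le1+\frac{2q}3$, so the first term is at most $\frac{2q}{3\ln2}\le q$. Since $Y$ is an integer, $\mathbb E|Y|\le\mathbb EY^4\le3q^2$. The function $q\log_2(4/q)$ has derivative $\log_2(4/(eq))>0$ on $(0,1]$, so it is at most its value $2$ at $q=1$, and the second term is at most $6q$. This proves the claim. (The second moment would give only $\mathbb E|Y|\le q$ and a bound of order $q\log(1/q)$, which is too weak when there are very many short vectors.)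

It follows that $H(Y_1,\dots,Y_m)\le7N/16\le N/2$. So the vector $(Y_j)_j$ takes some value with probability at least $2^{-N/2}$; it is constant on a set $\mathcal A\subseteq\{\pm1\}^N$ with $|\mathcal A|\ge2^{N/2}$. Let $\lambda=\frac1{10}$, and let $b=\sum_{i\le\lambda N}\binom Ni$ be the size of a Hamming ball of radius $\lambda N$. Since $\lambda^i(1-\lambda)^{N-i}$ decreases in $i$,
\[
1\ge\sum_{i\le\lambda N}\binom Ni\lambda^i(1-\lambda)^{N-i}\ge b\,\lambda^{\lambda N}(1-\lambda)^{(1-\lambda)N},
\]
so $\log_2b\le N\bigl(0.1\log_210+0.9\log_2\frac{10}9\bigr)<0.47N$. Hence $\mathcal A$ is not contained in the ball of radius $N/10$ about one of its points, and some $x,x'\in\mathcal A$ differ in at least $N/10$ coordinates. Let $z=(x-x')/2$. Two reals with the same integer part differ by less than $1$, so $|\langle x-x',v_j\rangle|\le2t$, that is, $|\langle z,v_j\rangle|\le t$.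
\end{proof}

\section{From a spanner of $\sqrt d$ to a sparse representation}\label{sec:spanner}

The change of $d_w(u,v)$ is a quadratic form evaluated at $\chi_{uv}$. If $\chi_{uv}$ is a sum of vectors $\chi_e$ along a walk, the change is a sum of values of the bilinear form at pairs $(\chi_e,\chi_f)$, whose natural scale is $\sqrt{d(e)d(f)}$; here $d(e)=d(a,b)$ for $e=ab$. So walks should be measured in $\sqrt d$. A graph $F$ on $V$ is a \emph{$K$-spanner of $\sqrt d$} if any two points $u\ne v$ are joined by a walk $u=x_0,x_1,\dots,x_k=v$ in $F$ with
\begin{equation}\label{eq:walk}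
\sum_{j=1}^k\sqrt{d(x_{j-1},x_j)}\le K\sqrt{d(u,v)}.
\end{equation}

\begin{proposition}\label{prop:sparsify}
Let $d$, $w_i$, $h_i$ and $\varepsilon$ be as in Theorem~\ref{thm:upper}, and let $F$ be a $K$-spanner of $\sqrt d$ with $M$ edges. There are $w_i'\ge0$, at most $2000K^2M/\varepsilon$ of them nonzero, that satisfy \eqref{eq:approx}.
\end{proposition}

\begin{proof}
Orient the edges of $F$ arbitrarily, and for $e=ab$ put $\hat\chi_e=\chi_{ab}/\sqrt{d(e)}$. The graph $F$ and this normalization refer to the original metric $d$ and stay fixed while the weights change.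

\emph{One step.} Let $w$ be weights with exactly $N\ge1$ nonzero entries and $d_w\le2d$. We find new weights $\bar w$ with at most $\frac{39}{40}N$ nonzero entries and
\begin{equation}\label{eq:step}
|d_{\bar w}(u,v)-d_w(u,v)|\le\frac{16K^2M}N\,d(u,v)\qquad\text{for all }u,v.
\end{equation}
Let $\tau_i=w_i\sum_{e\in F}\langle h_i,\hat\chi_e\rangle^2$ be the share of term $i$ in the normalized lengths of the edges of $F$. For each edge, $\sum_iw_i\langle h_i,\hat\chi_e\rangle^2=d_w(e)/d(e)\le2$, so $\sum_i\tau_i\le2M$. A term with a large share is expensive to delete or double, and we leave it alone. Fewer than $N/2$ indices have $\tau_i>4M/N$, so the set $I'$ of indices with $w_i>0$ and $\tau_i\le4M/N$ has size $N'>N/2$. For each ordered pair of edges $e,f\in F$ let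
\[
v_{ef}=\bigl(w_i\langle h_i,\hat\chi_e\rangle\langle h_i,\hat\chi_f\rangle\bigr)_{i\in I'}\in\mathbb R^{I'} .
\]
There are $M^2$ such vectors, but their squared norms sum to a quantity that we have just bounded:
\[
\sum_{e,f}\|v_{ef}\|_2^2=\sum_{i\in I'}w_i^2\Bigl(\sum_e\langle h_i,\hat\chi_e\rangle^2\Bigr)^2=\sum_{i\in I'}\tau_i^2\le N'\,\frac{16M^2}{N^2}=\frac{N't^2}{16},\qquad t=\frac{16M}N .
\]
Lemma~\ref{lem:coloring} gives $z\in\{-1,0,1\}^{I'}$ with at least $N'/10$ nonzero entries and $|\langle z,v_{ef}\rangle|\le t$ for all $e,f$. Replacing $z$ by $-z$ if necessary, at least $N'/20>N/40$ entries equal $-1$. Let $\bar w_i=w_i(1+z_i)$ for $i\in I'$ and $\bar w_i=w_i$ otherwise. For $u\ne v$ take a walk as in \eqref{eq:walk} with edges $e_1,\dots,e_k$. Then $\chi_{uv}=\sum_jc_j\hat\chi_{e_j}$ with $c_j=\pm\sqrt{d(e_j)}$, and $h_i(u)-h_i(v)=\sum_jc_j\langle h_i,\hat\chi_{e_j}\rangle$. Therefore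
\[
|d_{\bar w}(u,v)-d_w(u,v)|=\Bigl|\sum_{j,j'}c_jc_{j'}\langle z,v_{e_je_{j'}}\rangle\Bigr|\le t\Bigl(\sum_j|c_j|\Bigr)^2\le tK^2d(u,v),
\]
which is \eqref{eq:step}.

\emph{Iteration.} Let $N^*=2000K^2M/\varepsilon$. Start from the given weights, for which $d_w=d$, and perform steps as long as more than $N^*$ weights are nonzero. Suppose that steps have been performed at support sizes $N_0,\dots,N_k$. These exceed $N^*$ and satisfy $N_{j+1}\le\frac{39}{40}N_j$, so $\sum_j1/N_j\le N_k^{-1}\sum_{j\ge0}(39/40)^j\le40/N^*$. By \eqref{eq:step} the current weights satisfy $|d_w-d|\le(640K^2M/N^*)\,d\le\frac\varepsilon3d$. In particular $d_w\le2d$, so the next step is allowed. The support shrinks at each step, so the process ends with at most $N^*$ nonzero weights and $(1-\frac\varepsilon3)d\le d_w\le(1+\frac\varepsilon3)d$. Divide the weights by $1-\frac\varepsilon3$. The inequality $1+\frac\varepsilon3\le(1+\varepsilon)(1-\frac\varepsilon3)$ is equivalent to $\varepsilon^2\le\varepsilon$, and \eqref{eq:approx} follows.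
\end{proof}

It remains to make $K^2M$ small. The complete graph has $K=1$ and $M=\binom n2$, which gives nothing beyond Carath\'eodory's theorem. If all distances lie in $[\Delta,\kappa\Delta]$, a star has $M=n-1$ and $K=2\sqrt\kappa$, and $O(\kappa n/\varepsilon)$ terms suffice, with no logarithm; Example~\ref{ex:euler} is of this kind. A star fails when two points are close to each other and far from the center. The next section handles all scales at once and reaches $M\le2n$ and $K^2=O(\log n)$.

\section{Hierarchical partitions and the spanner}\label{sec:hierarchy}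

In this section $(V,d)$ is any metric space with $n\ge2$ points, $J=\lceil\log_2n\rceil\ge1$, and $B(x,r)$ is the closed ball.

Suppose that $V$ is partitioned into clusters, these into smaller clusters, and so on, with diameters at most $\Delta_\ell=2^{-\ell}\Delta_0$ at level $\ell$. Give each cluster a representative and join it to the representative of the parent cluster. If $u$ and $v$ share a cluster for the last time at level $\ell$, the walk up from $u$ and down to $v$ has $\sqrt d$-length $O(\sqrt{\Delta_\ell})$, a geometric sum. This is what we want if $d(u,v)$ is not much smaller than $\Delta_\ell$. No single hierarchy achieves this for all pairs: for the points $1,\dots,n$ on a line, with $\Delta_0=n-1$, the first partition separates two points at distance $1$. We ask for less. Half of the points shall be \emph{protected}, meaning never separated early from any other point; the remaining half gets a hierarchy of its own, and so on.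

The difficulty is that the number of levels is not bounded in terms of $\log n$, so we cannot afford to lose a fixed fraction of the protected points at every level. The loss has to be charged to a quantity that telescopes. For nonempty $Z\subseteq V$ and $r>0$ let
\[
\beta(Z,r)=\max_{u\in Z}|Z\cap B(u,r)|,\qquad\varphi(Z,r)=|Z|\,\beta(Z,r)^{-1/J},
\]
and let $\varphi(\emptyset,r)=0$. Since $1\le\beta(Z,r)\le n\le2^J$,
\begin{equation}\label{eq:phi}
|Z|/2\le\varphi(Z,r)\le|Z|.
\end{equation}
The next lemma builds one level without decreasing $\varphi$: protected points are lost only where the largest ball count drops when the radius is halved.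

\begin{lemma}\label{lem:level}
Let $Z\subseteq Y\subseteq V$, $\Delta>0$ and $\tau=\Delta/(16J)$. There are a partition of $Y$ into clusters of diameter at most $\Delta/2$ and a set $Z'\subseteq Z$ such that
\begin{enumerate}
\item[(a)] if $u\in Z'$, $v\in Y$ and $d(u,v)<\tau$, then $u$ and $v$ lie in the same cluster;
\item[(b)] $\sum_P\varphi(Z'\cap P,\Delta/8)\ge\varphi(Z,\Delta/4)$, the sum being over the clusters $P$.
\end{enumerate}
\end{lemma}

\begin{proof}
We cut out balls one at a time. Let $\rho_j=\Delta/8+2j\tau$ for $0\le j\le J$, so that $\rho_0=\Delta/8$ and $\rho_J=\Delta/4$. Let $U_1=Y$ and $Z_1=Z$; the set $U_i$ holds the points not yet clustered and $Z_i\subseteq U_i$ the points of $Z$ whose status is undecided. In round $i$, if $Z_i\ne\emptyset$, choose $c_i\in Z_i$ maximizing $|Z_i\cap B(c_i,\Delta/8)|$ and let $b_j=|Z_i\cap B(c_i,\rho_j)|\ge1$. The $J$ ratios $b_{j+1}/b_j$ have product $b_J/b_0$, so some $j<J$ satisfies $b_{j+1}/b_j\le(b_J/b_0)^{1/J}$. Fix such a $j$, put $r_i=\rho_j$, and set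
\begin{gather*}
P_i=U_i\cap B(c_i,r_i+\tau),\qquad U_{i+1}=U_i\setminus P_i,\\
Z_i'=Z_i\cap B(c_i,r_i),\qquad Z_{i+1}=Z_i\setminus B(c_i,r_i+2\tau).
\end{gather*}
Thus the points of $Z_i$ within distance $r_i$ of $c_i$ are kept, those in the shell between the radii $r_i$ and $r_i+2\tau$ are discarded, and the boundary of the cluster $P_i$ runs through the middle of the shell. We have $Z_{i+1}\subseteq U_{i+1}$, and the process stops because $c_i\notin Z_{i+1}$. The points of $Y$ left over become singleton clusters. The diameter of $P_i$ is at most $2(r_i+\tau)\le2\rho_J=\Delta/2$. Let $Z'=\bigcup_iZ_i'$. Since $Z_i'\subseteq P_i$ and the clusters are disjoint, $Z'\cap P_i=Z_i'$.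

(a) Let $u\in Z_i'$, $v\in Y$ and $d(u,v)<\tau$. For an earlier round $i'<i$ we have $u\in Z_i\subseteq Z_{i'+1}$, so $d(c_{i'},u)>r_{i'}+2\tau$, hence $d(c_{i'},v)>r_{i'}+\tau$ and $v\notin P_{i'}$. So $v\in U_i$, and $d(c_i,v)<r_i+\tau$ gives $v\in P_i$.

(b) Consider round $i$. The function $\beta(\cdot,r)$ is monotone under inclusion, so the choice of $c_i$ gives $\beta(Z_i',\Delta/8)\le\beta(Z_i,\Delta/8)=b_0$; this is why the center is the densest point. Also $b_J\le|Z\cap B(c_i,\Delta/4)|\le\beta(Z,\Delta/4)$, and $|Z_i'|=b_j\ge b_{j+1}(b_0/b_J)^{1/J}$. Hence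
\[
\varphi(Z_i',\Delta/8)\ge b_j\,b_0^{-1/J}\ge b_{j+1}\,b_J^{-1/J}\ge|Z_i\setminus Z_{i+1}|\;\beta(Z,\Delta/4)^{-1/J},
\]
because $b_{j+1}=|Z_i\setminus Z_{i+1}|$. The sets $Z_i\setminus Z_{i+1}$ partition $Z$, and summing over $i$ gives (b).
\end{proof}

\begin{lemma}\label{lem:hierarchy}
Let $X\subseteq V$ with $|X|\ge2$. There are $\Delta_0>0$, successively refining partitions $\mathcal P_0=\{X\},\mathcal P_1,\dots,\mathcal P_T$ of $X$, and $Z^*\subseteq X$ with $|Z^*|\ge|X|/2$ such that, with $\Delta_\ell=2^{-\ell}\Delta_0$,
\begin{enumerate}
\item[(a)] the clusters of $\mathcal P_\ell$ have diameter at most $\Delta_\ell$, and those of $\mathcal P_T$ are singletons;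
\item[(b)] if $u\in Z^*$, $v\in X\setminus\{u\}$, and $\ell$ is the largest index such that $u$ and $v$ lie in one cluster of $\mathcal P_\ell$, then $d(u,v)\ge\Delta_\ell/(16J)$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $\Delta_0$ be the diameter of $X$ and $Z_{(0)}=X$. Given $\mathcal P_\ell$ and $Z_{(\ell)}$, apply Lemma~\ref{lem:level} to each $Y\in\mathcal P_\ell$ with $Z=Z_{(\ell)}\cap Y$ and $\Delta=\Delta_\ell$. The clusters form $\mathcal P_{\ell+1}$, and the union of the sets $Z'$ is $Z_{(\ell+1)}\subseteq Z_{(\ell)}$. Stop at the first $T$ for which $\Delta_T$ is less than the smallest distance in $X$, and let $Z^*=Z_{(T)}$. Then (a) holds. Let $\Phi_\ell=\sum_{Y\in\mathcal P_\ell}\varphi(Z_{(\ell)}\cap Y,\Delta_\ell/4)$. Since $\Delta_\ell/8=\Delta_{\ell+1}/4$, Lemma~\ref{lem:level}(b) says that $\Phi_{\ell+1}\ge\Phi_\ell$. With \eqref{eq:phi}, $|Z^*|\ge\Phi_T\ge\Phi_0\ge|X|/2$. In (b), $u$ and $v$ lie in one cluster $Y$ of $\mathcal P_\ell$ and in different clusters of $\mathcal P_{\ell+1}$, and $u\in Z_{(\ell+1)}\cap Y$. Lemma~\ref{lem:level}(a) gives $d(u,v)\ge\Delta_\ell/(16J)$.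
\end{proof}

\begin{proposition}\label{prop:spanner}
There is a $28\sqrt J$-spanner of $\sqrt d$ with at most $2n$ edges.
\end{proposition}

\begin{proof}
Let $X_0=V$. While $|X_s|\ge2$, apply Lemma~\ref{lem:hierarchy} to $X_s$, obtaining the hierarchy of \emph{stage} $s$ and a set $Z_s^*$, and let $X_{s+1}=X_s\setminus Z_s^*$. Then $|X_s|\le2^{-s}n$. Fix a linear order on $V$ and let $x_Y$ be the least point of a cluster $Y$. In each stage, whenever $C\in\mathcal P_{k+1}$, $C\subseteq Y\in\mathcal P_k$ and $x_C\ne x_Y$, put the edge $x_Cx_Y$ into $F$.

Charge this edge to $x_C$, which is least in its cluster at level $k+1$ but not at level $k$. A point that is least in its cluster at some level remains so at all later levels, so each point of $X_s$ is charged at most once in stage $s$. Thus $F$ has at most $\sum_s2^{-s}n\le2n$ edges.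

Let $u\ne v$. The process ends with at most one point, so there is a first stage $s$ with $\{u,v\}\cap Z_s^*\ne\emptyset$, and $u,v\in X_s$. In this stage let $\ell$ be the last level at which $u$ and $v$ share a cluster $Y$. Lemma~\ref{lem:hierarchy}(b), applied to whichever of the two points lies in $Z_s^*$, gives $\Delta_\ell\le16J\,d(u,v)$. Let $Y_k$ be the cluster of $u$ at level $k$. In the sequence $u=x_{Y_T},x_{Y_{T-1}},\dots,x_{Y_\ell}=x_Y$, the points $x_{Y_{k+1}}$ and $x_{Y_k}$ are equal or joined by an edge of $F$, and both lie in $Y_k$. So $u$ is joined to $x_Y$ by a walk of $\sqrt d$-length at most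
\[
\sum_{k\ge\ell}\sqrt{\Delta_k}=\frac{\sqrt{\Delta_\ell}}{1-2^{-1/2}}=(2+\sqrt2)\sqrt{\Delta_\ell},
\]
and so is $v$, by the same construction. The combined walk has length at most $2(2+\sqrt2)\sqrt{16J\,d(u,v)}\le28\sqrt{J\,d(u,v)}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:upper}]
Apply Proposition~\ref{prop:sparsify} to the spanner of Proposition~\ref{prop:spanner}. The number of nonzero weights is at most $2000\cdot784J\cdot2n/\varepsilon\le4\cdot10^6\,nJ/\varepsilon$.
\end{proof}

\begin{remark}
Proposition~\ref{prop:sparsify} uses only that $d$ is a sum of squares that is positive on distinct points. The triangle inequality for $d$ enters in Lemma~\ref{lem:level}, and it is worth a factor $\log n$. Without it, $\rho=\sqrt d$ is still a metric, namely the Euclidean distance between the points $(\sqrt{w_i}\,h_i(u))_i$, and one can build the hierarchies for $\rho$. The walks then have $\rho$-length at most $2\sum_{k\ge\ell}\Delta_k=4\Delta_\ell\le64J\rho(u,v)$, so $K^2$ is of order $J^2$ instead of $J$.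
\end{remark}

\section{The lower bound}\label{sec:lower}

Fix a vertex $o$ and describe each cut by the side $S$ that avoids $o$; distinct cuts correspond to distinct nonempty sets $S\subseteq V\setminus o$. For such $S$ and $x,y\ne o$ we have $\delta_S(o,x)=1_S(x)$ and $\delta_S(x,y)=1_S(x)+1_S(y)-2\cdot1_S(x)1_S(y)$. So for $d=\sum_Sw_S\delta_S$,
\begin{equation}\label{eq:gromov}
\tfrac12\bigl(d(o,x)+d(o,y)-d(x,y)\bigr)=\sum_{S\ni x,y}w_S .
\end{equation}
By Lemma~\ref{lem:ground}, the left side equals $\Gamma_{xy}$ when $d$ is replaced by $R_G$. An approximation of $R_G$ by cuts therefore covers each pair $x,y$ by sets of total weight close to $\Gamma_{xy}$.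

Imagine $V\setminus o$ split into two sides of size $p$, with $\Gamma_{xy}=g>0$ for pairs on opposite sides and $\Gamma_{xy}=0$ for distinct points on the same side. In an exact representation no set contains two points of one side, so each of the $p^2$ opposite pairs needs its own set, as in Example~\ref{ex:euler}. We construct a graph close to this picture, with diagonal entries of order $pg$, so that the argument survives a relative error of order $1/p$.

\subsection*{The block}
For $p\ge1$ let $G_p$ have vertices $o,a_1,\dots,a_p,b_1,\dots,b_p$, with conductance $1$ on each edge $a_ib_j$ and conductance $9p$ on the edge from $o$ to each other vertex. Call a pair of distinct vertices other than $o$ a \emph{cross pair} if it is of the form $a_i,b_j$ and a \emph{same-side pair} otherwise. The Laplacian grounded at $o$ is $10pI-A$, where $A$ is the adjacency matrix of $K_{p,p}$. The heavy edges at $o$ make $A^2$, which is responsible for same-side pairs, contribute little to the inverse. Let $g=1/(99p^2)$. The matrix $A^2$ has entry $p$ when both indices lie on the same side and $0$ otherwise, and $A^3=p^2A$.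 Hence
\[
(10pI-A)\Bigl(\frac I{10p}+gA+\frac{gA^2}{10p}\Bigr)=I+\frac{100p^2g-1-p^2g}{10p}\,A=I,
\]
and the inverse $\Gamma$ has entries $g$ for cross pairs, $0.1g$ for same-side pairs, and
\[
D=\frac1{10p}+0.1g=(9.9p+0.1)\,g\le10pg
\]
on the diagonal. By Lemma~\ref{lem:ground}, resistances from $o$ equal $D$ and all other resistances are at most $2D$.

One block tolerates $\varepsilon$ of order $1/p$ and will force $p^2/2$ cuts. To use all $n$ vertices we glue about $n/(2p)$ blocks at $o$. A set $S$ may meet several blocks, and we must not count it more than once. We therefore place the blocks at rapidly growing scales and assign $S$ to the smallest block that it meets: that block limits the weight of $S$, which is then negligible at the larger scales.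

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
Let $\frac1{200(n-1)}\le\varepsilon\le\frac1{400}$ and $p=\lfloor1/(400\varepsilon)\rfloor\ge1$. Then $2p\le1/(200\varepsilon)\le n-1$, so $k=\lfloor(n-1)/(2p)\rfloor\ge1$, and $\varepsilon D\le10p\varepsilon g\le0.03g$. Let $\Lambda=8000p^2$. Take $k$ copies of $G_p$, numbered $t=0,\dots,k-1$, divide all conductances in copy $t$ by $\Lambda^t$, identify the copies of $o$, and attach the remaining $n-1-2pk$ vertices to $o$ by edges of conductance $1$. Call the graph $G$, and let $W_t$ be the set of the $2p$ vertices of copy $t$ other than $o$. The Laplacian of $G$ grounded at $o$ is block diagonal, and the block of its inverse on $W_t$ is $\Lambda^t\Gamma$. So resistances within $W_t\cup\{o\}$ are $\Lambda^t$ times those in $G_p$.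

Let $d=\sum_Sw_S\delta_S$ satisfy $R_G\le d\le(1+\varepsilon)R_G$, where $S$ runs over a family of distinct nonempty subsets of $V\setminus o$ and $w_S>0$. Let $\mathcal S_t$ consist of the sets $S$ of the family that meet $W_t$ but no $W_s$ with $s<t$. The classes $\mathcal S_t$ are disjoint. We fix $t$ and show that $|\mathcal S_t|\ge p^2/2$.

\emph{Sets from earlier classes are light.} A set $S\in\mathcal S_s$ contains some $x\in W_s$ and contributes $w_S$ to $d(o,x)\le2\Lambda^sD$. For $t\ge1$ the sets in $\mathcal S_0\cup\dots\cup\mathcal S_{t-1}$ thus have total weight at most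
\[
\sum_{s<t}2p\cdot2\Lambda^sD\le8pD\Lambda^{t-1}\le80p^2g\Lambda^{t-1}=0.01g\Lambda^t,
\]
where we used $\sum_{s<t}\Lambda^s\le2\Lambda^{t-1}$. For $t=0$ there are no such sets.

\emph{Coverage of pairs.} Let $\tilde w_S=\Lambda^{-t}w_S$, and for distinct $x,y\in W_t$ let $\gamma_{xy}$ be the sum of $\tilde w_S$ over $S\in\mathcal S_t$ with $x,y\in S$. The function $\Lambda^{-t}(d-R_G)$ takes values in $[0,\varepsilon D]$ at the pairs $o,x$ and $o,y$ and in $[0,2\varepsilon D]$ at the pair $x,y$. By \eqref{eq:gromov}, the sum of $\tilde w_S$ over all $S\ni x,y$ differs from $\Gamma_{xy}$ by at most $\varepsilon D\le0.03g$. Every set that meets $W_t$ lies in some $\mathcal S_s$ with $s\le t$, so this sum exceeds $\gamma_{xy}$ by at most $0.01g$. Therefore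
\[
0.96g\le\gamma_{xy}\le1.03g\ \text{ for cross pairs},\qquad\gamma_{xy}\le0.13g\ \text{ for same-side pairs}.
\]
For $S\in\mathcal S_t$ let $\alpha=\alpha(S)$ and $\beta=\beta(S)$ be the numbers of its points on the two sides of $W_t$. Summing over the $p^2$ cross pairs and over the $p(p-1)$ same-side pairs,
\begin{equation}\label{eq:sums}
\sum_{S\in\mathcal S_t}\tilde w_S\,\alpha\beta\ge0.96gp^2,\qquad\sum_{S\in\mathcal S_t}\tilde w_S\Bigl[\binom\alpha2+\binom\beta2\Bigr]\le0.13gp^2 .
\end{equation}

\emph{Large sets cover few cross pairs.} If $\alpha,\beta\ge1$ and $\alpha+\beta\ge3$, then $\alpha\beta\le2\bigl[\binom\alpha2+\binom\beta2\bigr]$. Indeed, this inequality reads $\alpha^2+\beta^2-\alpha\beta\ge\alpha+\beta$. The left side is $(\alpha+\beta)^2-3\alpha\beta\ge(\alpha+\beta)^2/4$, which suffices when $\alpha+\beta\ge4$, and for $\{\alpha,\beta\}=\{1,2\}$ both sides are $3$. So these sets contribute at most $0.26gp^2$ to the first sum in \eqref{eq:sums}, and sets with $\alpha\beta=0$ contribute nothing. The sets with $\alpha=\beta=1$ therefore have total $\tilde w$-weight at least $0.70gp^2$. Those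 among them with a given intersection $S\cap W_t=\{x,y\}$ have total weight at most $\gamma_{xy}\le1.03g$. So at least $\frac{0.70}{1.03}p^2>p^2/2$ different intersections occur, and $|\mathcal S_t|\ge p^2/2$.

Since $\lfloor y\rfloor\ge y/2$ for $y\ge1$, we have $k\ge\frac{n-1}{4p}$ and $p\ge\frac1{800\varepsilon}$. The number of cuts is at least
\[
\frac{kp^2}2\ge\frac{(n-1)p}8\ge\frac{n-1}{6400\,\varepsilon}.
\]
Finally let $\varepsilon<\varepsilon_0=\frac1{200(n-1)}$. Since $n\ge3$, we have $\varepsilon_0\le\frac1{400}$. A $(1+\varepsilon)$-approximation is also a $(1+\varepsilon_0)$-approximation, so the graph constructed for $\varepsilon_0$ requires at least $\frac{n-1}{6400\,\varepsilon_0}=(n-1)^2/32$ cuts.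
\end{proof}

\begin{remark}
For $\varepsilon=\varepsilon_0$ and $n$ odd, $p=(n-1)/2$ and $k=1$, so the graph is the single block $G_p$. Its conductances are integers, so it is an unweighted multigraph.
\end{remark}

\begin{thebibliography}{1}
\bibitem{notes}
\emph{1 Notes by Tim on Directly Sparsifying $L_G^{\dagger}$ via Cut Metrics and Tree Metrics},
\texttt{https://github.com/timchu/math-notes}.
\end{thebibliography}
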